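# Self-blocking binary clutters and the Fano plane

## 1. Three clutters that equal their own blockers

Take the three pairs in $\{1,2,3\}$, that is $\mathcal T=\{\{1,2\},\{1,3\},\{2,3\}\}$, and ask which sets meet all three of them. A single point misses the opposite pair, and any two points meet every pair. So the minimal sets that meet all members of $\mathcal T$ are the three pairs again: the family reproduces itself.

Now take seven points and seven lines:
$$\{1,2,3\},\{1,4,5\},\{1,6,7\},\{2,4,6\},\{2,5,7\},\{3,4,7\},\{3,5,6\}.$$
Write each number in binary as a nonzero vector of $\mathbb F_2^3$. One checks that these are exactly the triples of distinct nonzero vectors with sum zero (for instance $3+4=7$ and $3+5=6$ without carries). This is the Fano plane: each point is on three lines, and any two lines meet in exactly one point. Which sets meet every line? Each line does. Conversely, suppose that $B$ meets every line but contains none. Then every line has one or two points in $B$, and the same holds for the complement of $B$. One of the two sets has at most three points, and these are not a line. Three non-collinear points are on $3+3+3-3=6$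 lines altogether, and two points on $5$. So some line is missed, a contradiction. Hence every set that meets all lines contains a line, and the minimal such sets are the seven lines. This family reproduces itself too.

**Definition (clutter, blocker).** Let $E$ be a finite set. A *clutter* over $E$ is a family $\mathcal C$ of subsets of $E$, its *members*, none contained in another. Its *blocker* $b(\mathcal C)$ is the clutter over $E$ of the inclusion-wise minimal sets $B\subseteq E$ with $B\cap C\ne\emptyset$ for every $C\in\mathcal C$. If $b(\mathcal C)=\mathcal C$, then $\mathcal C$ is *identically self-blocking*.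

So $\mathcal T$ and the clutter $\mathbb L_7$ of the seven lines are identically self-blocking, and so is $\{\{a\}\}$. We call an identically self-blocking clutter *nontrivial* if it is not of the form $\{\{a\}\}$ for a single element $a$.

The two examples differ in one respect. In $\mathbb L_7$ any two members, equal or not, meet in an odd number of elements ($1$ or $3$). In $\mathcal T$ a member meets itself in two.

**Definition (binary).** A clutter is *binary* if the symmetric difference of any odd number of members contains a member.

The clutter $\mathcal T$ is not binary, because the symmetric difference of its three members is empty. The clutter $\mathbb L_7$ is: the symmetric difference of an odd number of lines meets each line in an odd number of points, since it is a sum of an odd number of odd numbers modulo 2. So it meets every line, and therefore contains one. The clutter $\{\{a\}\}$ is binary as well.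

**Definition (minor).** For disjoint $I,J\subseteq E$, the minor $\mathcal C\setminus I/J$ is the clutter over $E-(I\cup J)$ whose members are the minimal sets among $\{C-J: C\in\mathcal C,\ C\cap I=\emptyset\}$. We say $\mathcal C$ *has an $\mathbb L_7$ minor* if some minor of it is isomorphic to $\mathbb L_7$ up to renaming elements.

For instance, $\mathbb L_7\setminus\{7\}$ has the four members $\{1,2,3\},\{1,4,5\},\{2,4,6\},\{3,5,6\}$, and $\mathbb L_7/\{7\}$ has these four and $\{1,6\},\{2,5\},\{3,4\}$.

We have met $\{\{a\}\}$ on one element and $\mathbb L_7$ on seven. Is there a nontrivial identically self-blocking binary clutter that does not have $\mathbb L_7$ inside it? The conjecture that there is none is stated in "Ideal Clutters" (https://core.ac.uk/download/157570656.pdf). The subject of this lecture is a proof that it is true.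

**Theorem 1.** *Every nontrivial identically self-blocking binary clutter has an $\mathbb L_7$ minor.*

The word "binary" cannot be dropped: $\mathcal T$ is nontrivial and has only three elements.

## 2. Cocircuits through one element, and polynomials over $\mathbb F_2$

All vector spaces are over $\mathbb F_2$, all matroids are binary, and sets are identified with their characteristic vectors. Let a matroid $M$ be represented by vectors spanning a space $A$, one vector for each element. A *cycle* is a set of elements with zero sum; equivalently, a disjoint union of circuits. A *cocycle* is a disjoint union of cocircuits; equivalently, a set $\{e:v(e)=1\}$ with $v\in A^*$. The map from functionals to cocycles is a linear bijection, as the vectors span $A$. The cocycle space is the orthogonal complement of the cycle space. A functional $v\neq0$ gives a cocircuit iff $\ker v$ is spanned by elements. In that case the complement of the cocircuit is exactly the set of elements in $\ker v$. With $\sigma=\sum_{e\in M}e$ we have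
$$|\{e:v(e)=1\}|\equiv v(\sigma)\pmod 2.\tag{1}$$
The restriction $M|F$ is represented by the vectors of $F$, and the contraction of $J$ by the images in $A/\operatorname{span}J$. If $X$ is a component of $M|F$, then $\operatorname{span}F=\operatorname{span}X\oplus\operatorname{span}(F-X)$. Each circuit and each cocircuit lies in one component, and a cocircuit of a component is a cocircuit of the whole matroid. Two elements of a connected matroid lie in a common circuit. The dual of a connected matroid is connected.

**Lemma 4.** *Let $M$ be a connected matroid and $\ell\in E(M)$. The circuits containing $\ell$ span the cycle space, and the cocircuits containing $\ell$ span the cocycle space.*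

*Proof.* By duality it suffices to treat circuits. Let $D$ be a circuit with $\ell\notin D$. Since $M$ is connected, there is a circuit $C\ni\ell$ with $C\cap D\ne\emptyset$. Take one with $|C-D|$ minimum. Then $C\triangle D$ is a cycle containing $\ell$. Partition it into circuits, with $\ell$ in the part $C_1$. Suppose that there is another part $C_2$; then $\ell\notin C_2$. If $C_2\subseteq D$, then $C_2\subseteq D-C\subsetneq D$, impossible for two circuits. So $C_2$ meets $C-D$. Let $C_3\ni\ell$ be a circuit inside the cycle $C\triangle C_2$. As $C_2-D\subseteq C-D$, we get $C_3-D\subseteq(C-D)-C_2\subsetneq C-D$. If $C_3\cap D=\emptyset$, then $C_3\subseteq C-D\subsetneq C$, impossible. So $C_3$ meets $D$, contains $\ell$ and has $|C_3-D|<|C-D|$, contrary to the choice of $C$. Hence $C\triangle D=C_1$ and $D=C\triangle C_1$ is a sum of two circuits through $\ell$. $\square$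

**Lemma 5.** *Let $M$ be a connected matroid represented by vectors spanning $A$, with $\sigma=\sum_{e\in M}e\ne0$. Then the functionals of the cocircuits of odd size span $A^*$.*

*Proof.* Add an element $o$ with vector $\sigma$ to get $M^+$. Since $\sigma\neq 0$ and $\sigma$ is in the span of $M$, the element $o$ is neither a loop nor a coloop. So it lies in a circuit together with an element of the connected matroid $M=M^+\setminus o$, and $M^+$ is connected. A cocircuit of $M^+$ containing $o$ is given by some $v\in A^*$ with $v(\sigma)=1$ whose kernel is spanned by elements of $M^+$, hence by elements of $M$, because $o\notin\ker v$. So $v$ gives a cocircuit of $M$, of odd size by (1). By Lemma 4 for $M^+$ and $o$, these $v$ span $A^*$. $\square$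

The hypothesis $\sigma\ne0$ is needed: for the vectors $a,b,a+b$ the three cocircuits are pairs.

Every function $\mathbb F_2^k\to\mathbb F_2$ is uniquely a multilinear polynomial $h$. The degree does not depend on the choice of linear coordinates. Since $\sum_x x_A=2^{k-|A|}$ for $x_A=\prod_{i\in A}x_i$, the sum $\sum_xh(x)$ is the coefficient of $x_1\cdots x_k$ in $h$. In particular, a polynomial of degree $<k$ takes the value $1$ an even number of times.

**Lemma 6.** *Let $k\ge3$ and $g:\mathbb F_2^k\to\mathbb F_2$. If $\sum_xg(x)q(x)=0$ for all polynomials $q$ of degree $\le2$, then $\deg g\le k-3$.*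

*Proof.* Otherwise let $x_A$ be a monomial of $g$ of maximum degree, so $|A|\ge k-2$, and let $q=\prod_{i\notin A}x_i$, of degree at most 2. A monomial $x_B$ of $g$ contributes to the coefficient of $x_1\cdots x_k$ in $gq$ only if $B\supseteq A$, i.e. $B=A$. So this coefficient is $1$, and $\sum_xg(x)q(x)=1$, a contradiction. $\square$

**Definition (ISD).** A binary matroid is *identically self-dual* (ISD) if its cycle space equals its cocycle space.

Two parallel nonzero elements $e,f$ form an ISD matroid: both spaces are $\{\emptyset,\{e,f\}\}$. Another example is $AG(3,2)$, the matroid of the 8 points of an affine hyperplane of $\mathbb F_2^4$ missing $0$, say $\{x_0=1\}$. Its cocycles are $\emptyset$, all 8 points, and the 14 affine planes. A zero-sum set of its points has even size (apply $x_0$), not size 2 (the points are distinct), and not size 6 (all eight points sum to $0$, so the complement would be a zero-sum pair). The zero-sum 4-sets $\{a,b,c,a+b+c\}$ are the affine planes. So the cycles are the same 16 sets, and $AG(3,2)$ is ISD.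

We shall prove Theorem 1 together with the following two statements.

**Theorem 2.** *Let $N$ be an ISD binary matroid and $\ell\in E(N)$. Then $N$ has an $AG(3,2)$-minor using $\ell$ if and only if the component of $N$ containing $\ell$ has more than two elements.*

**Corollary 3.** *An identically self-blocking binary clutter has no $\mathbb L_7$ minor iff it is of the form $\{\{a\}\}$. If it is nontrivial, the union of its members has at least 7 elements. If this union has exactly 7 elements, the clutter, restricted to it, is isomorphic to $\mathbb L_7$.*

## 3. The self-dual code behind a self-blocking clutter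

**Step 1 (a code with one extra coordinate).** The purpose is to replace a nontrivial identically self-blocking binary clutter $\mathcal C$ by a linear object, namely a self-dual code with a distinguished coordinate $\ell$.

Since $b(\emptyset)=\{\emptyset\}$ and $b(\{\emptyset\})=\emptyset$, we have $\mathcal C\ne\emptyset,\{\emptyset\}$. Deleting the elements that are in no member is a minor operation that does not change the members and preserves all hypotheses. So assume that every element of the ground set $E_0$ is in a member.

First, $|C\cap B|$ is odd for all $C,B\in\mathcal C$. Indeed, $B\in b(\mathcal C)$ is a minimal cover, so for each $b\in B$ there is a member $C_b$ with $C_b\cap B=\{b\}$. Suppose that $|C\cap B|$ is even. The members $C$ and $C_b$ ($b\in C\cap B$) are distinct, as $|C_b\cap B|=1$ is odd. There are $1+|C\cap B|$ of them, an odd number. So their symmetric difference contains a member. But it is disjoint from $B$, since each $b\in C\cap B$ is cancelled by $C_b$. This contradicts that $B$ meets every member.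

Let $\ell\notin E_0$, $E=E_0\cup\{\ell\}$ and $\mathcal K=\operatorname{span}\{C\cup\ell:C\in\mathcal C\}\subseteq\mathbb F_2^E$. Any two generators, equal or not, meet in an odd number plus one, so evenly; hence $\mathcal K\subseteq\mathcal K^\perp$. Let $N$ be the matroid with cycle space $\mathcal K^\perp$.

Let $x\in\mathcal K^\perp$ with $\ell\in x$. Then $x-\ell$ meets every member in an odd number of elements, so it is a cover and contains some $B\in b(\mathcal C)=\mathcal C$, with $B\cup\ell\in\mathcal K\subseteq\mathcal K^\perp$. Thus every circuit of $N$ containing $\ell$ is of the form $B\cup\ell$ with $B\in\mathcal C$. Conversely, for $C\in\mathcal C$ the cycle $C\cup\ell$ contains a circuit through $\ell$, of the form $B\cup\ell$ with $B\in\mathcal C$. So $B\subseteq C$, and $B=C$. Hence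
$$\text{the circuits of }N\text{ containing }\ell\text{ are exactly the sets }C\cup\ell,\ C\in\mathcal C.\tag{2}$$
Every element is in a member, so it lies in a circuit with $\ell$, and $N$ is connected. By Lemma 4 the sets in (2) span the cycle space $\mathcal K^\perp$. They also span $\mathcal K$, so $\mathcal K^\perp=\mathcal K$. So $N$ is connected and ISD, and $|E|=2\dim\mathcal K$ is even. As $E_0\neq\emptyset$ and $|E|=2$ would give $\mathcal C=\{\{a\}\}$, we have $|E|\ge4$.

For $\mathcal C=\mathbb L_7$ take $\ell=0\in\mathbb F_2^3$. The sets $C\cup\ell$ are the planes through $0$ in the affine space $\mathbb F_2^3$, and $N=AG(3,2)$: each line together with $0$ is a zero-sum 4-set, these span all 16 cycles of $AG(3,2)$ by Lemma 4, and that cycle space is its own orthogonal complement.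

**Standing setup.** From now until the end of Section 9, $N$ is a connected ISD matroid on $E$ with $|E|=2m\ge4$ and $\ell\in E$. Its cycle space and cocycle space are $\mathcal K=\mathcal K^\perp$, of dimension $m$. It may or may not come from a clutter.

**Step 2 (elements as vectors).** The purpose is to have one space in which cycles are zero sums and words are functionals. Put $V=\mathcal K^*$, of dimension $m$, and regard $e\in E$ as the vector of $V$ that evaluates at coordinate $e$. (Concretely: take a matrix whose rows are a basis of $\mathcal K$; the vector $e$ is column $e$.) Elements of $\mathcal K=V^*$ are called *words*. A word $k$ is both a functional on $V$ and the set $\{e\in E:k(e)=1\}$. A word that is $0$ on all elements is $0$, so $E$ spans $V$. For $S\subseteq E$ we have $\sum_{e\in S}e=0$ iff $|k\cap S|$ is even for all words $k$, iff $S\in\mathcal K^\perp=\mathcal K$. So the vectors represent $N$ and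
$$S\subseteq E\text{ is a word}\iff S\text{ is a cycle}\iff\sum_{e\in S}e=0.\tag{3}$$
We write $\chi_S$ for the functional of a word with support $S$. Words have even size, and any two words meet evenly. Hence $E\in\mathcal K^\perp=\mathcal K$. Write $\mathbf 1=\chi_E$, so $\mathbf 1(e)=1$ for all $e\in E$.

No element is the zero vector, since $\{e\}$ would be a word of odd size. No two elements are equal as vectors: if $e=f$, then $\{e,f\}$ is a cycle, hence a cocycle, so $r(E-\{e,f\})\le m-1$, while $r(\{e,f\})=1$. Then $\{e,f\}$ is a separator, and it is proper because $|E|\ge4$, contrary to connectedness.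

## 4. Small ranks by hand, and a degree bound

The $2m$ elements are now distinct points of the affine hyperplane $\{\mathbf 1=1\}$ of $V$, which has $2^{m-1}$ points. So $2m\le2^{m-1}$. For $m=2$ this reads $4\le2$ and for $m=3$ it reads $6\le4$; both fail. For $m=4$ it reads $8\le 8$: the elements fill the hyperplane and $N=AG(3,2)$. For larger $m$ the elements are sparse, and we must project $V$ to a 4-dimensional space and hope to see eight points of an affine hyperplane there. What controls a projection is parity.

**Step 3 (parities of fibers are low-degree polynomials).** The purpose is to turn self-duality into an algebraic constraint on every projection of $E$.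

**Definition (full subspace, parity function, present point).** A subspace $U\subseteq V$ is *full* if it is spanned by $E\cap U$. For a subspace $U$ and $x\in V/U$, viewed as a coset, let $f_U(x)=|E\cap x|\bmod2$. A point of $V/U$ is *present* if it is the image of an element of $E$.

For example, in $AG(3,2)$ the hyperplane $\{\mathbf1=0\}$ contains no element and is not full, while $U=\langle\ell\rangle$ is full. In $V/\langle\ell\rangle$ the element $\ell$ maps to $0$ and the other seven to the seven nonzero points, so $f_U\equiv1$ and all points are present.

Let $q$ be a polynomial of degree $\le2$ on $V/U$. Its linear coordinates are words. So $\sum_xf_U(x)q(x)=\sum_{e\in E}q(e)$ is a sum of terms $|E|$, $|k|$, $|k\cap k'|$ with words $k,k'$, all even. By Lemma 6,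
$$\deg f_U\le\operatorname{codim}U-3\quad\text{if }\operatorname{codim}U\ge3.\tag{D}$$
So $f_U$ is constant in codimension 3 and affine in codimension 4; it has degree at most 2 and 3 in codimensions 5 and 6. If $U\subseteq U'$, then $f_{U'}(x)$ is the sum of $f_U$ over the preimage of $x$ in $V/U$. Points with $f_U=1$ are present, and images of present points in $V/U'$ are present.

As a first use, $m=5$ is impossible. With $U=0$ the function $f_0$ is the indicator of $E$ on $V\cong\mathbb F_2^5$, of degree $\le2$, and it vanishes where $\mathbf 1=0$. Taking $x_0=\mathbf 1$ as a coordinate, $f_0=x_0h$ with $h$ affine in the other four coordinates. So $h$ has $0$, $8$ or $16$ ones, but $|E|=10$.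

The computation behind (D) can be read backwards: if $2m$ vectors span an $m$-dimensional space and $\sum_eq(e)=0$ for all polynomials $q$ of degree $\le2$, then they represent an ISD matroid. Indeed, their cocycle space has dimension $m$ in $\mathbb F_2^{2m}$ and is self-orthogonal, so it is its own orthogonal complement.

## 5. When a projection shows the Fano plane

**Step 4 (the recognition lemma).** The purpose is to say exactly what we look for in a projection.

**Lemma 7.** *Let $U$ be full of codimension 4, $\ell\notin U$, and $g$ a functional on $V/U$ with $g(\ell)=1$ such that all eight points $x$ with $g(x)=1$ are present. Then $N$ has an $AG(3,2)$-minor using $\ell$. If $N$ arises from a clutter $\mathcal C$ as in Step 1, then $\mathcal C$ has an $\mathbb L_7$ minor.*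

*Proof.* Let $J\subseteq E\cap U$ be a basis of $U$. Let $Y_0$ consist of $\ell$ and one element of $E$ for each of the other seven points, and let $I=E-Y_0-J$. Then $N\setminus I/J$ is represented by the images of $Y_0$ in $V/U$, the eight points $\{g=1\}$. So it is $AG(3,2)$.

In the clutter situation, consider the sets $A$ with $\ell\in A\subseteq Y_0$ and $\sum_{a\in A}a=0$ in $V/U$. If $C\in\mathcal C$ and $C\cap I=\emptyset$, then $C\cup\ell$ is a cycle inside $Y_0\cup J$, so $C-J=A-\ell$ for such an $A$. Conversely, given such an $A$, the sum of $A$ in $V$ lies in $U$, so there is $J'\subseteq J$ with $A\cup J'$ a cycle. It contains a circuit through $\ell$, which by (2) is $C\cup\ell$ with $C\in\mathcal C$. Here $C\cap I=\emptyset$ and $C-J\subseteq A-\ell$. So the members of $\mathcal C\setminus I/J$ are the minimal sets $A-\ell$. As we saw for $AG(3,2)$, zero-sum subsets of the eight points have size $0$, $4$ or $8$. The minimal $A$ are the sets $\{\ell,a,b,\ell+a+b\}$, since the set of all eight points contains one of these. Identify $y$ with $y+\ell\in\ker g\cong\mathbb F_2^3$. The sets $A-\ell$ become the triples $\{a+\ell,\,b+\ell,\,a+b\}$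 of nonzero vectors with sum zero, the lines of the Fano plane. $\square$

**Definition (bad).** The element $\ell$ is *bad* if there are no $U,g$ as in Lemma 7.

In $AG(3,2)$ no element is bad: take $U=0$ and $g=\mathbf1$. In particular, by Lemma 7, a clutter with $m=4$ is $\mathbb L_7$: there $I=J=\emptyset$.

Two consequences of badness will be used again and again. If $\ell$ is bad, then:

> (G1) there is no full $U$ of codimension 4 with $\ell\notin U$, $|E\cap U|$ even and $f_U(\ell)=1$;
>
> (G2) there is no full $U$ of codimension 4 with $\ell\notin U$ and $f_U\equiv1$.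

For (G1): $f_U$ is affine by (D) and $f_U(0)=0$, so it is linear. Take $g=f_U$; all points with $g=1$ are present. For (G2): all points are present, so take any $g$ with $g(\ell)=1$.

**From here to the end of Section 9 we assume that $\ell$ is bad and derive a contradiction.** Examples with non-bad elements serve to illustrate the mechanism.

## 6. Cutting an odd subspace of codimension three

By (G1), two numbers of the right parity are enough. The sensible way to get them is to start one dimension higher. In codimension 3 the function $f_U$ is constant. If it is $1$ and $\ell\in U$, cut $U$ by a hyperplane $U'$ of $U$ that misses $\ell$: the odd set $E\cap U$ is split into $E\cap U'$ and $E\cap(\ell+U')$. One part is even and one is odd. If the odd one is the part with $\ell$, we have (G1).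

**Definition (odd subspaces).** Let $\mathcal U$ be the set of full $U$ of codimension 3 with $\ell\in U$ and $|E\cap U|$ odd. By (D), $f_U\equiv1$ for $U\in\mathcal U$. Let $X_U$ be the component of $N|(E\cap U)$ containing $\ell$.

In $AG(3,2)$, $\langle\ell\rangle\in\mathcal U$ with $X_U=\{\ell\}$.

**Step 5 (odd subspaces exist).** The purpose is to have something to cut.

**Lemma 8.** *$\mathcal U\ne\emptyset$.*

*Proof.* For words let $\varphi(w_1,w_2,w_3)=|w_1\cap w_2\cap w_3|\bmod2=\sum_ew_1(e)w_2(e)w_3(e)$. This is trilinear, and it vanishes if two arguments coincide, because two words meet evenly. So $\varphi$ is alternating.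

It is not zero. Suppose it is. Then $w_1\cap w_2$ meets every word evenly, so $w_1\cap w_2\in\mathcal K^\perp=\mathcal K$, and the words are closed under intersection. Fix $e\in E$ and a basis of $\mathcal K$, and replace each basis word $k$ with $k(e)=0$ by $\mathbf 1+k$. An element $f$ lies in all $m$ resulting words iff $k(f)=k(e)$ for all basis words $k$, i.e. iff $f=e$ as vectors, i.e. iff $f=e$. So their intersection $\{e\}$ is a word of odd size, a contradiction.

Next, $\varphi(\mathbf 1,y,z)=|y\cap z|\bmod 2=0$, and $\mathbf 1(\ell)=1$. So $\mathcal K=\langle\mathbf1\rangle\oplus\mathcal K_\ell$, where $\mathcal K_\ell$ consists of the words avoiding $\ell$, and $\varphi$ is nonzero on $\mathcal K_\ell$. Choose a basis $B\subseteq E$ of $V$ with $\ell\in B$, and let $(k_b)_{b\in B}$ be the dual basis of words. The space $\mathcal K_\ell$ is spanned by the $k_b$ with $b\ne\ell$. As $\varphi$ is alternating, $\varphi(k_b,k_c,k_d)=1$ for some distinct $b,c,d\in B-\ell$. Let $U=\operatorname{span}(B-\{b,c,d\})\ni\ell$, which is full of codimension 3. On $V/U$ take coordinates $k_b,k_c,k_d$. At the point $(1,1,1)$ the function $f_U$ equals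 $\varphi(k_b,k_c,k_d)=1$, and it is constant by (D). So $|E\cap U|\equiv f_U(0)=1$ and $U\in\mathcal U$. $\square$

**Step 6 (the cut, and when it fails).** The purpose is to find out which $U\in\mathcal U$ cannot be cut successfully.

**Lemma 9.** *For every $U\in\mathcal U$, the set $X_U$ is a cycle, hence a word.*

*Proof.* Let $X=X_U$ and $F=E\cap U$, and suppose $\sigma=\sum_{e\in X}e\ne0$. By Lemma 4 the functionals of the cocircuits of $N|X$ through $\ell$ span $(\operatorname{span}X)^*$. So one of these cocircuits, $L\ni\ell$, has a functional $v$ with $v(\sigma)=1$; by (1), $|L|$ is odd. As $X$ is a component, $L$ is a cocircuit of $N|F$. So $U'=\operatorname{span}(F-L)$ is a hyperplane of $U$, full of codimension 4, and $E\cap U'=F-L$ has even size. Also $\ell\notin U'$, and $\ell+U'=U-U'$ contains from $E$ exactly the elements of $L$, so $f_{U'}(\ell)=1$. This contradicts (G1). $\square$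

So the first approach proves the theorem, unless $X_U$ has zero sum for every $U\in\mathcal U$. When $X_U$ is a cycle, every cocircuit of $N|X_U$ is even by (1). Then every cut $L\ni\ell$ puts the odd part into $E\cap U'$, and (G1) says nothing. This is the exact point where it stops.

**An odd subspace that cannot be cut.** Let $V$ have basis $\sigma,a_1,a_2,a_3,b_1,b_2,b_3$, and let
$$A=\{\sigma+x:0\ne x\in\langle a_1,a_2,a_3\rangle\},\quad B=\{\sigma+y:0\ne y\in\langle b_1,b_2,b_3\rangle\},\quad E=A\cup B.$$
These are 14 vectors in dimension 7. Since $(\sigma+a_1)+(\sigma+a_2)+(\sigma+a_1+a_2)=\sigma$, they span $V$. A polynomial of degree $\le2$ sums to $0$ over each of the affine 3-spaces $A\cup\{\sigma\}$ and $B\cup\{\sigma\}$. The two contributions of $\sigma$ cancel, so its sum over $E$ is $0$. By the remark at the end of Section 4 the matroid is ISD. It is connected. Two points of $A$ lie in three affine planes of $A\cup\{\sigma\}$, of which only one contains $\sigma$, so they lie in a 4-circuit inside $A$; the same holds for $B$. Moreover, three points of $A$ with sum $\sigma$ and three points of $B$ with sum $\sigma$ form a circuit.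 Indeed $\operatorname{span}A\cap\operatorname{span}B=\{0,\sigma\}$, and no nonempty proper subset of such a triple sums to $0$ or $\sigma$.

Let $X=\{\sigma+a_1,\ \sigma+a_2,\ \sigma+a_1+a_3,\ \sigma+a_2+a_3\}$, with sum $0$, let $f=\sigma+b_1$, $\ell=\sigma+a_1$, and $U=\operatorname{span}(X\cup\{f\})$. Let $h$ be the functional on $\langle a_1,a_2,a_3\rangle$ with $h(a_1)=h(a_2)=1$, $h(a_3)=0$. Then $\operatorname{span}X=\{c\sigma+x:c=h(x)\}$ has dimension 3, $U$ has dimension 4 and codimension 3, and $E\cap U=X\cup\{f\}$: an element of $A$ in $U$ is $\sigma+x$ with $h(x)=1$, and an element of $B$ in $U$ must be $f$. This is odd, so $U\in\mathcal U$ and $X_U=X$. The cocircuits of $N|(E\cap U)$ through $\ell$ are pairs in $X$, so every cut leaves $3$ elements in $U'$ and $2$ in $\ell+U'$. The cut fails. It succeeds at another member of $\mathcal U$: $\operatorname{span}A$ has $E\cap\operatorname{span}A=A$, of size 7, connected, with sum $\sigma\ne0$. So $\ell$ is not bad, but one has to move from $U$ to another odd subspace. We come back to this in Section 7.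

**Step 7 (a minimal choice).** The purpose is to fix an odd subspace in which a smaller one will be a contradiction. Fix $U\in\mathcal U$ with $|X_U|$ minimum, and put $F=E\cap U$, $X=X_U$, $X'=F-X$, $\rho=\dim\operatorname{span}X$, $Q=V/U\cong\mathbb F_2^3$. Then
$$U=\operatorname{span}X\oplus\operatorname{span}X',\qquad\dim\operatorname{span}X'=m-3-\rho.$$
By Lemma 9, $X$ is a word, so $|X|$ is even and $|X'|$ is odd. By (1), all cocycles of $N|X$ are even. For $0\ne q\in Q$ let $c_q=\{e\in E:e\mapsto q\}$; since $f_U\equiv1$, $|c_q|$ is odd.

**Lemma 10.** *On $(\operatorname{span}X)^*$ the form $s_X(u,u')=|\{e\in X:u(e)=u'(e)=1\}|\bmod2$ is bilinear, alternating and nonzero. In particular $\rho\ge2$.*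

*Proof.* It equals $\sum_{e\in X}u(e)u'(e)$, so it is bilinear, and $s_X(u,u)=u(\sum_{e\in X}e)=0$. If $s_X=0$, then for each word $w$ the set $X\cap w$ meets every word evenly, so $X\cap w\in\mathcal K^\perp=\mathcal K$, and $w-X$ is then a word too. So $\mathcal K$ splits along $(X,E-X)$. Both parts are nonempty, as $\ell\in X$ and $|X'|$ is odd. So $N$ is disconnected, a contradiction. A nonzero alternating form needs dimension at least 2. $\square$

The way past the obstacle is a trade of dimensions. By Lemma 10 we can pass from $X$ to a subset $\tilde X\ni\ell$ of odd size whose span is smaller by 2. If there were an even set $Y$ outside $X$, spanning $m-1-\rho$ dimensions independent of $\operatorname{span}X$, then $\operatorname{span}\tilde X\oplus\operatorname{span}Y$ would have dimension $m-3$. It would be a candidate for an odd subspace with a smaller component at $\ell$. The set $X'$ spans only $m-3-\rho$ dimensions, so we need two more. To find them we construct a complement $S$ of $\operatorname{span}X$ in the whole of $V$ that contains $X'$ and many further elements. Sections 7 and 8 build $S$, and Section 9 makes the trade.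

## 7. Words that meet $F$ in an odd cocircuit

Let the $T_i$ be the components of $N|X'$ with zero sum; they are words by (3). Let the $M_j$ be the components of $N|X'$ with nonzero sum. As $|X'|$ is odd and words are even, there is at least one $M_j$.

**Step 8 (from a cocircuit inside $U$ to a word on $E$).** The purpose is to find elements outside $U$ over every point of $Q$. Let $K$ be an odd cocircuit of some $N|M_j$. By Lemma 5 such $K$ exist, and their functionals span $(\operatorname{span}M_j)^*$. Put $G_0=X'-K$. As $K$ is a cocircuit of $N|X'$, $\dim\operatorname{span}G_0=m-4-\rho$, and $|G_0|$ is even. Put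
$$U_K=\operatorname{span}(X\cup G_0)=\operatorname{span}X\oplus\operatorname{span}G_0 ,$$
which is full of codimension 4. Then $E\cap U_K=X\cup G_0$: we have $E\cap U_K\subseteq F$, and an element of $X'$ in $\operatorname{span}X\oplus\operatorname{span}G_0$ lies in $\operatorname{span}G_0$ (its $X$-component is $0$), hence in $G_0$. So $|E\cap U_K|$ is even. By (D) $f_{U_K}$ is affine. It is $0$ at $0$, and it is $1$ at the nonzero point of $U/U_K$, which carries exactly the odd set $K$. So $f_{U_K}$ is a nonzero linear functional on $V/U_K$, that is, a word $\kappa=\kappa_K$, with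
$$\kappa\cap F=K .\tag{4}$$
Since $U\cap\ker\kappa=U_K$, $(\kappa,q)$ are coordinates on $V/U_K$, where $q\in Q$. For $q\in Q$ let $P_q=\{e\in E:\kappa(e)=1,\ e\mapsto q\}$. This is the set of elements in the coset $(1,q)$ of $U_K$, where $f_{U_K}=\kappa=1$. So $|P_q|$ is odd for all eight $q$. Moreover $P_0=K$, and $\kappa=\bigsqcup_qP_q$; by (4), $P_q\cap X=\emptyset$.

In the 14-element example, $X'=K=\{f\}$, $G_0=\emptyset$ and $U_K=\operatorname{span}X$. Modulo $\operatorname{span}X$, the three elements of $A-X$ all map to the class of $\sigma$, and the elements of $B$ map to seven further classes $\sigma+y$. So $\kappa=E-X$, and $P_q=A-X$ for the class $q$ of $\sigma$. Adding an element of this $P_q$ to $U_K$ gives $\operatorname{span}A$, precisely the odd subspace where the cut succeeds. When $\ell$ is bad, no such escape exists, and this forces each $P_q$ to be thin, as the next step shows.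

**Step 9 (each $P_q$ is one point modulo $G_0$).** The purpose is to extract the information that comes from moving $U$ to the odd subspaces $U_K\cup(e+U_K)$.

**Lemma 11.** *If $e,e'\in P_q$, then $e+e'\in\operatorname{span}G_0$.*

*Proof.* The subspace $U_q=U_K\cup(e+U_K)$ is full of codimension 3 and contains $\ell$. Moreover $E\cap U_q=X\cup G_0\cup P_q$ has odd size. So $U_q\in\mathcal U$. Let $D=X_{U_q}$, a cycle by Lemma 9. The set $P_q$ is the complement in $E\cap U_q$ of the hyperplane spanned by $X\cup G_0$. So it is a cocircuit of $N|(E\cap U_q)$ and lies in one component. It does not lie in $D$, because the cycle $D$ meets the cocycle $P_q$ evenly and $|P_q|$ is odd. So $D\subseteq X\cup G_0$. Being a connected separator of $N|(E\cap U_q)$, $D$ is also a component of $N|(X\cup G_0)$, and it contains $\ell$. But the component of $N|(X\cup G_0)$ containing $\ell$ is $X$. So $D=X$. Hence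
$$U_q=\operatorname{span}X\oplus\operatorname{span}(G_0\cup P_q),\qquad\dim\operatorname{span}(G_0\cup P_q)=m-3-\rho=\dim\operatorname{span}G_0+1.$$
Since $P_q\cap U_K=\emptyset$ and $U_K$ is a hyperplane of $U_q$, the space $\operatorname{span}(G_0\cup P_q)\cap U_K$ has dimension $\dim\operatorname{span}G_0$; it contains $\operatorname{span}G_0$, so it equals it. The vector $e+e'$ lies in it. $\square$

Let $p_q\in V/\operatorname{span}G_0$ be the common image of $P_q$. If $q_1+q_2+q_3+q_4=0$ in $Q$, then $p_{q_1}+\dots+p_{q_4}$ lies in $(U\cap\ker\kappa)/\operatorname{span}G_0=U_K/\operatorname{span}G_0\cong\operatorname{span}X$. Let $y\in\operatorname{span}X$ be the corresponding vector: for $e_i\in P_{q_i}$,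
$$e_1+e_2+e_3+e_4=y+h\quad\text{with }h\in\operatorname{span}G_0.\tag{5}$$
We want $y=0$ always, for then $q\mapsto p_q$ is affine and the $P_q$ span little. Enough functionals must be shown to vanish on $y$. The next two steps, which go to codimensions 5 and 6, treat one type of functional.

**Lemma 12.** *Let $L\ni\ell$ be a cocircuit of $N|X$ with functional $u$, and let $H=X-L$, so that $\operatorname{span}X=\langle\ell\rangle\oplus\operatorname{span}H$. Let $M$ be a component of $N|H$ with nonzero sum and $R$ an odd cocircuit of $N|M$ with functional $v$. Let $u'\in(\operatorname{span}X)^*$ be $v$ on $\operatorname{span}M$ and $0$ on $\ell$ and on the other components of $N|H$. Then $u'(y)=0$ for every $y$ as in (5).*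

*Proof.* Let $X_2=H-R=\{e\in X:u(e)=u'(e)=0\}$. As $R$ is a cocircuit of $N|H$, $X_2$ spans $\ker u\cap\ker u'$, of dimension $\rho-2$. The elements of $X$ with $(u,u')=(0,1)$ are those of $R$, an odd number, and $\ell$ has $(u,u')=(1,0)$. Since $|\{u'=1\}|$ and $|\{u=1\}|$ are even, the numbers of elements of $X$ with $(u,u')=(1,1)$ and then $(1,0)$ are odd too. As $|X|$ is even, $|X_2|$ is odd.

**Step 10 (codimension 5).** The purpose is to put the parities on a 5-dimensional quotient into a normal form and to read off what badness says about it. Let $\Phi_5=\operatorname{span}(X_2\cup X')$. It is full, of dimension $(\rho-2)+(m-3-\rho)=m-5$. We have $E\cap\Phi_5=X_2\cup X'$, since an element of $X$ in $\operatorname{span}X_2\oplus\operatorname{span}X'$ is in $\operatorname{span}X_2=\ker u\cap\ker u'$. This set has even size. On $V/\Phi_5$ take coordinates $(\xi_1,\xi_2,q)$, where $\xi_1,\xi_2$ extend the functionals on $U/\Phi_5$ that are $u,u'$ on $\operatorname{span}X$ and $0$ on $\operatorname{span}X'$.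

By (D), $f_5=f_{\Phi_5}$ has degree $\le2$. By the parities above, $f_5(\xi,0)=1$ iff $\xi\ne0$. For each $q$, $\sum_\xi f_5(\xi,q)=f_U(q)=1$, so the coefficient of $\xi_1\xi_2$, a constant, is $1$. The coefficients of $\xi_1$ and of $\xi_2$ are affine in $q$ and equal $1$ at $q=0$. So
$$f_5=\xi_1\xi_2+(1+\lambda_1(q))\xi_1+(1+\lambda_2(q))\xi_2+\varphi_0(q)$$
with $\lambda_1,\lambda_2$ linear, $\deg\varphi_0\le2$, $\varphi_0(0)=0$. Multiplying out shows that this equals
$$(\xi_1+\lambda_2)(\xi_2+\lambda_1)+(\xi_1+\lambda_2)+(\xi_2+\lambda_1)+\lambda_1\lambda_2+\lambda_1+\lambda_2+\varphi_0 .$$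
Replace $\xi_1,\xi_2$ by $\xi_1+\lambda_2(q),\ \xi_2+\lambda_1(q)$; on $U/\Phi_5$, where $q=0$, nothing changes. We get
$$f_5=\mathcal N(\xi)+\varphi(q),\qquad\mathcal N=\xi_1+\xi_2+\xi_1\xi_2,\quad\deg\varphi\le2,\quad\varphi(0)=0,\tag{6}$$
and $\mathcal N(\xi)=1$ iff $\xi\ne0$. Let $Z=\{q\ne0:\varphi(q)=0\}$, a set of points of the Fano plane whose points are the nonzero vectors of $Q$.

*$Z$ contains no line.* Suppose $\{q_1,q_2,q_1+q_2\}\subseteq Z$. The subspace $U''=\operatorname{span}(H\cup X')$ is full of codimension 4, $\ell\notin U''$, and $V/U''$ has coordinates $(\xi_1,q)$. Let $\mu$ be the linear functional on $Q$ with kernel $\{0,q_1,q_2,q_1+q_2\}$, and $g=\xi_1+\mu$; then $g(\ell)=u(\ell)=1$. The points with $g=1$ are the $(1,q)$ with $\mu(q)=0$ and the $(0,q)$ with $\mu(q)=1$. The former are present, since $f_5((1,0),q)=1+\varphi(q)=1$. The latter are present, since $f_{U''}(0,q)=f_5((0,0),q)+f_5((0,1),q)=\varphi(q)+1+\varphi(q)=1$. This contradicts badness.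

*$|Z|=1$.* As $\deg\varphi<3$, $\varphi$ has an even number of ones on the 8 points of $Q$, hence an even number of zeros, one of them being $0$. So $|Z|$ is odd. If $|Z|\ge5$, the at most two points outside $Z$ are on at most $5$ of the $7$ lines, so $Z$ contains a line, which is excluded. So $|Z|\in\{1,3\}$. Suppose $Z=\{z_1,z_2,z_3\}$. It is not a line, so $z_1,z_2,z_3$ are independent, and $n=z_1+z_2+z_3\notin Z\cup\{0\}$. Then $f_5((0,0),n)=\varphi(n)=1$, so $p=((0,0),n)$ is present. The subspace $U''=\Phi_5+\langle p\rangle$ (meaning the preimage in $V$ of $\langle p\rangle$) is full of codimension 4. Also $\ell\notin U''$, as $\ell=((1,0),0)\notin\{0,p\}$ in $V/\Phi_5$. At the image of $(\xi,q)$, $f_{U''}$ equals $f_5(\xi,q)+f_5(\xi,q+n)=\varphi(q)+\varphi(q+n)$. Translation by $n$ maps the zero set $\{0,z_1,z_2,z_3\}$ of $\varphi$ onto $\{n,z_2+z_3,z_1+z_3,z_1+z_2\}$, its complement. So $f_{U''}\equiv1$, contradicting (G2).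

**Step 11 (codimension 6).** The purpose is to bring in the thin sets $P_q$ and to show that $\xi_2$ vanishes on them. Let $\Phi=\operatorname{span}(X_2\cup G_0)$, which is full of dimension $(\rho-2)+(m-4-\rho)=m-6$. On $V/\Phi$ we have coordinates $(\xi,\kappa,q)$ with $\xi$ as in (6): these functionals vanish on $\Phi$, the equations $q=0$, $\xi=0$ cut out $\Phi_5=\operatorname{span}X_2\oplus\operatorname{span}X'$, and in it $\kappa=0$ cuts out $\Phi$. The set $K=P_0$ maps to $k_0=((0,0),1,0)$, and $V/\Phi_5=(V/\Phi)/\langle k_0\rangle$. By Lemma 11, $P_q$ maps to a single vector $k_q=(\xi(q),1,q)$. Write $\xi(q)=(a(q),b(q))$; then $\xi(0)=0$. The elements with $\kappa=1$ over $q$ are those of $P_q$, an odd number. So for $f_6=f_\Phi$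
$$f_6(\xi,1,q)=(1+\xi_1+a(q))(1+\xi_2+b(q)),\qquad f_6(\xi,0,q)=f_5(\xi,q)+f_6(\xi,1,q).\tag{7}$$
By (D), $\deg f_6\le3$. The coefficient of $\xi_1$ in $f_6(\xi,1,q)$, as a polynomial in $\xi_1,\xi_2$, is $1+b(q)$. So $\deg b\le2$, and $b$ has an even number of ones on $Q$.

Suppose $b(j)=1$; then $j\ne0$, as $\xi(0)=0$. Let $J=\Phi+\langle k_0,k_j\rangle$ (the preimage in $V$). It is full of codimension 4. Its four points in $V/\Phi$ are $0,k_0,k_j$ and $k_0+k_j=(\xi(j),0,j)$, and $\ell=((1,0),0,0)$ is none of them, so $\ell\notin J$. We compute with (6) and (7). First, $f_6(0)=f_5(0,0)+f_6(k_0)=0+1=1$, $f_6(k_0)=f_6(k_j)=1$, and, as $\xi(j)\ne0$, $f_6(\xi(j),0,j)=(1+\varphi(j))+1$. So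
$$|E\cap J|\equiv1+1+1+\bigl((1+\varphi(j))+1\bigr)=1+\varphi(j).$$
Next, $f_6(\ell)=f_5((1,0),0)+f_6((1,0),1,0)=1+0=1$. At $\ell+k_0=((1,0),1,0)$ and $\ell+k_j=(\xi(j)+(1,0),1,j)$ the value of $f_6$ is $0$ by (7). And since $b(j)=1$, also $\xi(j)+(1,0)\ne0$, so $f_6(\xi(j)+(1,0),0,j)=(1+\varphi(j))+0$. So
$$f_J(\ell)=1+0+0+(1+\varphi(j))=\varphi(j).$$
If $\varphi(j)=1$, then $|E\cap J|$ is even and $f_J(\ell)=1$, contradicting (G1). So $\varphi(j)=0$, i.e. $j\in Z$. Hence all ones of $b$ lie in $Z$, which has one point, and their number is even: $b=0$. So $\xi_2$ vanishes on all $P_q$. As $\xi_2$ vanishes on $G_0\subseteq X'$ and restricts to $u'$ on $\operatorname{span}X$, (5) gives $u'(y)=\xi_2(y+h)=\xi_2(e_1+e_2+e_3+e_4)=0$. $\square$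

**Step 12 (the sums vanish).** The purpose is to combine Lemma 12 with the words available inside $X$ to kill $y$.

**Lemma 13.** *$y=0$ whenever $q_1+q_2+q_3+q_4=0$.*

*Proof.* Let $L\ni\ell$ be a cocircuit of $N|X$, $u$ its functional, $H=X-L$. Then $\operatorname{span}X=\langle\ell\rangle\oplus\bigoplus_M\operatorname{span}M$ over the components $M$ of $N|H$. Write $y=u(y)\ell+\sum_My_M$; the coefficient of $\ell$ is $u(y)$ because $u(\ell)=1$ and $u=0$ on $\operatorname{span}H$.

If $M$ has nonzero sum, Lemma 12 gives $v(y_M)=u'(y)=0$ for the functionals $v$ of all odd cocircuits of $N|M$, and these span $(\operatorname{span}M)^*$ by Lemma 5. So $y_M=0$.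

If $M$ has zero sum, it is a word by (3). The functional $\chi_M$ vanishes on $E-M$, in particular on $G_0$ and on all $P_q$, which are disjoint from $X$. So by (5) $\chi_M(y)=\chi_M(\sum e_i)+\chi_M(h)=0$. As $\chi_M$ equals $\mathbf1$ on $\operatorname{span}M$ and $0$ on $\ell$ and on the other components, $\mathbf1(y_M)=0$.

So $\mathbf1(y_M)=0$ for all $M$. In the same way, $X$ is a word, and $\chi_X$ vanishes on $G_0$ and all $P_q$ and equals $\mathbf 1$ on $\operatorname{span}X$. Hence $0=\chi_X(y)=\mathbf1(y)=u(y)+\sum_M\mathbf1(y_M)=u(y)$. By Lemma 4 the functionals $u$ of cocircuits $L\ni\ell$ span $(\operatorname{span}X)^*$; hence $y=0$. $\square$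

## 8. A complement of $\operatorname{span}X$

**Step 13 (the complement for one $K$).** The purpose is to convert Lemma 13 into a direct sum decomposition of $V$. Apply Lemma 13 to $q+q',\,0,\,q,\,q'$: we get $p_{q+q'}+p_0=(p_q+p_0)+(p_{q'}+p_0)$. So $q\mapsto p_q$ is affine, and the $p_q$ span a space of dimension $\le4$. Their images in $V/U_K$ are the eight points with $\kappa=1$, which span the 4-dimensional space $V/U_K$. So the span of the $p_q$ has dimension 4 and maps isomorphically onto $V/U_K$. Put $S_K=\operatorname{span}(G_0\cup\kappa_K)$. Then $S_K/\operatorname{span}G_0$ is the span of the $p_q$. So $\dim S_K=(m-4-\rho)+4=m-\rho$, and $S_K\cap U_K=\operatorname{span}G_0$. As $\operatorname{span}X\subseteq U_K$ meets $\operatorname{span}G_0$ only in $0$, $S_K\cap\operatorname{span}X=0$. Therefore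
$$V=\operatorname{span}X\oplus S_K,\qquad X'=G_0\cup K\subseteq S_K,\qquad\kappa_K\subseteq S_K.\tag{8}$$
Let $\pi_K:V\to\operatorname{span}X$ be the projection with kernel $S_K$.

**Step 14 (one complement for all $K$).** The purpose is to be able to use all words $\kappa_K$ at the same time.

**Lemma 14.** *$S_K$ does not depend on the choice of $K$ (nor on $j$).*

*Proof.* For $q\ne0$ let $\tau_K(q)=\sum_{e\in c_q}\pi_K(e)$. We claim that $\tau_K(q)=0$. Let $L\ni\ell$ be a cocircuit of $N|X$, $u$ its functional, $H=X-L$ (of even size, as $|X|$ and $|L|$ are even), and $\hat u=u\circ\pi_K$. The subspace $\Phi=\operatorname{span}(H\cup G_0)$ is full, of dimension $(\rho-1)+(m-4-\rho)=m-5$. On $V/\Phi$ we have coordinates $(\hat u,\kappa,q)$: all three vanish on $\Phi$, $q=0$ and $\kappa=0$ cut out $U_K=\operatorname{span}X\oplus\operatorname{span}G_0$, and there $\hat u=0$ cuts out $\Phi$. Put $f=f_\Phi$. Since $P_q\subseteq S_K$ has $\hat u=0$ and $|P_q|$ is odd,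
$$f(\hat u,1,q)=1+\hat u .$$
The function $f_4(\hat u,q)=f(\hat u,0,q)+f(\hat u,1,q)$ is the parity function of $\operatorname{span}(H\cup X')$, of codimension 4, so it is affine by (D). This subspace contains exactly the elements $H\cup X'$ of $E$, and its other coset in $U$ exactly those of $L$. So $f_4(0,0)\equiv|H|+|X'|\equiv1$ and $f_4(1,0)\equiv|L|\equiv0$. Hence $f_4=1+\hat u+\lambda(q)$ with $\lambda$ linear, and
$$f(\hat u,0,q)=\lambda(q).$$
For $q\ne0$, $u(\tau_K(q))\equiv|\{e\in c_q:\hat u(e)=1\}|\equiv f_4(1,q)=\lambda(q)$.

Suppose $\lambda(j)=1$ for some $j$; then $j\ne0$. The point $p=(1,0,j)$ is present, since $f(p)=\lambda(j)=1$. So $J=\Phi+\langle p\rangle$ (preimage in $V$) is full of codimension 4, and $\ell=(1,0,0)\notin J$. Let $g=\hat u+\lambda(q)$. Then $g(p)=0$, so $g$ is a functional on $V/J$, and $g(\ell)=1$. The eight vectors $(0,1,q)$ and $(0,0,q)$ with $\lambda(q)=1$ are present, as $f=1$ at each. They have $g=1$. They are distinct modulo $p$, because their differences have $\hat u=0$ while $\hat u(p)=1$. So all eight points of $V/J$ with $g=1$ are present, contradicting badness. Hence $\lambda=0$, and $u(\tau_K(q))=0$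 for the functionals $u$ of all cocircuits $L\ni\ell$ of $N|X$. By Lemma 4, $\tau_K(q)=0$.

For two choices $K,K'$, the map $\pi_K-\pi_{K'}$ vanishes on $\operatorname{span}X$ and on $X'\subseteq S_K\cap S_{K'}$, hence on $U$. So it induces a linear map $\delta:Q\to\operatorname{span}X$. For $q\ne0$ we get $0=\tau_K(q)-\tau_{K'}(q)=|c_q|\,\delta(q)=\delta(q)$, as $|c_q|$ is odd. So $\pi_K=\pi_{K'}$ and $S_K=S_{K'}$. $\square$

Write $S=S_K$ and $\pi=\pi_K$.

## 9. A word that splits off $X$, and a smaller odd subspace

**Step 15 (a hyperplane in which $X$ splits off).** The purpose is to remove all elements outside $X$ that do not lie in $S$, at the cost of only one dimension. Let $E_x=\{e\in E-X:\pi(e)\ne0\}$. Since $X'\subseteq S$, $E_x\cap F=\emptyset$. Since $\kappa_K\subseteq S$ for every $K$, $\kappa_K(e)=0$ for all $e\in E_x$ and all $K$.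

**Lemma 15.** *There is a nonzero word $\omega$ vanishing on $U$ with $\omega(e)=1$ for all $e\in E_x$.*

*Proof.* By Lemma 5, for each $j$ the functional $\mathbf1|_{\operatorname{span}M_j}$ is a sum of functionals of odd cocircuits $K$ of $N|M_j$. Let $\beta$ be the sum of the corresponding words $\kappa_K$, over all $j$. As $\kappa_K\cap F=K$ by (4), $\beta$ is $1$ on $\bigcup M_j$ and $0$ on $X$ and on all $T_i$. Put
$$\omega=\mathbf1+\chi_X+\sum_i\chi_{T_i}+\beta .$$
Then $\omega$ vanishes on $X$, on all $T_i$ and on all $M_j$, i.e. on $F$, hence on $U$. For $e\in E_x$ we have $e\notin F$, so $\chi_X(e)=\chi_{T_i}(e)=0$, and $\beta(e)=0$; so $\omega(e)=1$. If $\omega=0$, then $E_x=\emptyset$, so $E-X\subseteq S$. By (8), $N=N|X\oplus N|(E-X)$ with both parts nonempty, contradicting connectedness. $\square$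

Let $w$ be the support of $\omega$ and $Y=E-X-w$. As $E_x\subseteq w$, we have $Y\subseteq S$. As $\omega$ vanishes on $U\supseteq X$, $w\cap X=\emptyset$ and $E-w=X\sqcup Y$. This set spans $\ker\omega$: it contains $F$, which spans $U$, and all $c_q$ with $q\ne0$, $\omega(q)=0$, which are nonempty. As $\operatorname{span}Y\subseteq S$,
$$\ker\omega=\operatorname{span}X\oplus\operatorname{span}Y,\qquad\dim\operatorname{span}Y=m-1-\rho.\tag{9}$$
Since $E,w,X$ are words, $|Y|=|E|-|w|-|X|$ is even. These are the two additional dimensions we were looking for.

**Step 16 (the trade).** The purpose is to produce a member of $\mathcal U$ with a smaller component at $\ell$. Let $B_X\subseteq X$ be a basis of $\operatorname{span}X$ with $\ell\in B_X$, and $(u_b)_{b\in B_X}$ the dual basis. For all $u$ we have $s_X(\mathbf1,u)\equiv|\{e\in X:u(e)=1\}|\equiv0$, and $\mathbf1(\ell)=1$, so $(\operatorname{span}X)^*=\langle\mathbf1\rangle\oplus\{u:u(\ell)=0\}$. Hence the nonzero form $s_X$ (Lemma 10) is nonzero on $\{u:u(\ell)=0\}=\operatorname{span}\{u_b:b\ne\ell\}$. As it is alternating, there are distinct $b,c\in B_X-\ell$ with $s_X(u_b,u_c)=1$. Let $\tilde X=\{e\in X:u_b(e)=u_c(e)=0\}$.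 It contains $B_X-\{b,c\}\ni\ell$, so it spans $\ker u_b\cap\ker u_c$, of dimension $\rho-2$, and by inclusion–exclusion
$$|\tilde X|\equiv|X|-|\{u_b=1\}|-|\{u_c=1\}|+s_X(u_b,u_c)\equiv1\pmod2 .$$

Let $\hat U=\operatorname{span}(\tilde X\cup Y)=\operatorname{span}\tilde X\oplus\operatorname{span}Y$. It is full, of dimension $(\rho-2)+(m-1-\rho)=m-3$. Since $\hat U\subseteq\ker\omega$, $E\cap\hat U\subseteq X\cup Y$. An element of $X$ in $\hat U$ lies in $\operatorname{span}\tilde X$, because $\operatorname{span}X\cap\operatorname{span}Y=0$, hence in $\tilde X$. So $E\cap\hat U=\tilde X\sqcup Y$, of odd size, and $\ell\in\hat U$. Thus $\hat U\in\mathcal U$. But $N|(\tilde X\cup Y)=N|\tilde X\oplus N|Y$, so $X_{\hat U}\subseteq\tilde X\subsetneq X$, as $b\in X-\tilde X$. This contradicts the minimality of $|X|$.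

Hence $\ell$ is not bad: for every connected ISD matroid $N$ with at least four elements and every $\ell\in E(N)$ there are $U,g$ as in Lemma 7. $\blacksquare$

## 10. Proofs of Theorems 1 and 2 and of Corollary 3

**Step 17 (back to clutters and matroids).** The purpose is to collect the three statements from Lemma 7.

*Proof of Theorem 1.* By Step 1, after deleting the elements that are in no member, $\mathcal C$ gives a connected ISD matroid $N$ with $|E|\ge4$. By Steps 2–16, $\ell$ is not bad, and Lemma 7 yields an $\mathbb L_7$ minor of $\mathcal C$. $\blacksquare$

*Proof of Theorem 2.* The cycle and cocycle spaces of $N$ are the direct sums of those of its components. So every component is ISD, and its size is twice its rank. If the component of $\ell$ has more than two elements, it has at least four, and Steps 2–16 with Lemma 7, applied to this component, give an $AG(3,2)$-minor using $\ell$; the other components are deleted. Conversely, a minor of $N$ is a direct sum of minors of the components. $AG(3,2)$ is connected, since any two of its points lie in a 4-element circuit. So an $AG(3,2)$-minor using $\ell$ is a minor of the component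 of $\ell$, which therefore has at least $8$ elements. $\blacksquare$

*Proof of Corollary 3.* Every minor of $\{\{a\}\}$ has at most one member, so $\{\{a\}\}$ has no $\mathbb L_7$ minor; the converse is Theorem 1. If $\mathcal C$ is nontrivial, the proof of Theorem 1 gives an $\mathbb L_7$ minor of the restriction of $\mathcal C$ to the union of its members, so this union has at least 7 elements. If it has exactly 7, nothing further is deleted or contracted, and the restriction is isomorphic to $\mathbb L_7$. $\blacksquare$
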